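\title{A finite dualizable algebra with no finite basis of identities}

\begin{abstract}
For every prime $p$ we construct an algebra with $p^4$ elements and five basic operations that is dualizable, in the sense of the theory of natural dualities, and whose identities have no finite basis. This answers a question of McNulty in the negative. The basic operations are linear over $\mathbb F_p$ and compute long sums in two separate coordinates. Linearity lets a duality handle sums of every length at once, while an identity in $k$ variables cannot compare two sums of more than $k$ terms. We also give an explicit infinite basis for the identities, show that no basis is irredundant, and show that the quasivariety generated by the algebra is not finitely axiomatizable.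
\end{abstract}

\section{Finite bases and dualities}\label{sec:question}

An \emph{algebra} $\mathbf A$ is a nonempty set $A$ with a family of finitary basic operations; it has \emph{finite signature} if the family is finite. Terms are built from the variables $x_1,x_2,\dots$ and the operation symbols, and each term defines a \emph{term function} on $A$. An \emph{identity} $s\approx t$ holds in $\mathbf A$ if the terms $s$ and $t$ define the same function, and $\operatorname{Eq}(\mathbf A)$ is the set of all identities that hold in $\mathbf A$. For a set $\Gamma$ of identities we write $\Gamma\vdash s\approx t$, and say that $s\approx t$ \emph{follows} from $\Gamma$, if $s\approx t$ holds in every algebra of the signature in which all members of $\Gamma$ hold. A \emph{basis} of $\operatorname{Eq}(\mathbf A)$ is a subset from which all of $\operatorname{Eq}(\mathbf A)$ follows, and $\mathbf A$ is \emph{finitely based} if it has a finite basis.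

The second notion concerns the class $\mathbb{ISP}(\mathbf A)$ of all isomorphic copies of subalgebras of powers of $\mathbf A$. An algebra $\mathbf B$ belongs to it exactly when the homomorphisms $\mathbf B\to\mathbf A$ separate the points of $B$. We use duality in the sense of the theory of natural dualities (Clark--Davey). Let $\mathbf A$ be finite. An \emph{alter ego} of $\mathbf A$ is a structure $\underset{\sim}{\mathbf A}=(A;G,H,R,\mathcal T)$ on the same set, where $\mathcal T$ is the discrete topology and the members of $G$, $H$, $R$ are \emph{algebraic} over $\mathbf A$: each $n$-ary relation in $R$ is a nonempty subalgebra of $\mathbf A^n$, each $n$-ary operation in $G$ is a homomorphism $\mathbf A^n\to\mathbf A$, and each $n$-ary partial operation in $H$ is a homomorphism to $\mathbf A$ from a nonempty subalgebra of $\mathbf A^n$. For $\mathbf B\in\mathbb{ISP}(\mathbf A)$ the set $X=\operatorname{Hom}(\mathbf B,\mathbf A)$ is a closed subset of $A^B$ in the product topology, and it is closed under the pointwise operations and (where defined) partial operations. It carries the pointwise relations: $(f_1,\dots,f_n)$ is in $r$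 if $(f_1(b),\dots,f_n(b))\in r$ for all $b\in B$. A \emph{morphism} $X\to\underset{\sim}{\mathbf A}$ is a continuous map $X\to A$ that preserves the operations, partial operations and relations. Each $b\in B$ gives a morphism
\[
e_{\mathbf B}(b)\colon X\to A,\qquad e_{\mathbf B}(b)(f)=f(b),
\]
and $e_{\mathbf B}$ is an embedding of $\mathbf B$ into the algebra of all morphisms. The alter ego \emph{yields a duality} if $e_{\mathbf B}$ is surjective for every $\mathbf B\in\mathbb{ISP}(\mathbf A)$, that is, if every morphism is evaluation at a point of $B$. The algebra $\mathbf A$ is \emph{dualizable} if some alter ego yields a duality.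

The model case is linear duality, and it is also the first step of our own proof. Throughout, $p$ is a prime and $F=\mathbb F_p$. For a vector space $U$ over $F$, let $U^*$ be the space of linear functionals on $U$, with the topology inherited from $F^U$, where $F$ is discrete. We use freely that if $U'$ is a subspace and $u\notin U'$, then some $\lambda\in U^*$ vanishes on $U'$ and not at $u$.

\begin{lemma}\label{lem:eval}
Let $U$ be a vector space over $F$ and let $\psi\colon U^*\to F$ be continuous and additive. Then there is $u\in U$ with $\psi(\lambda)=\lambda(u)$ for all $\lambda\in U^*$.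
\end{lemma}

\begin{proof}
Every scalar is a sum of copies of $1$, so $\psi$ is linear. The set $\psi^{-1}(0)$ is open and contains the zero functional, so it contains a basic neighborhood $\{\lambda:\lambda(v_1)=\dots=\lambda(v_m)=0\}$. This neighborhood is the kernel of the linear map $\Lambda\colon U^*\to F^m$, $\Lambda(\lambda)=(\lambda(v_1),\dots,\lambda(v_m))$. Hence $\psi=\chi\circ\Lambda$ for a linear functional $\chi$ on the image of $\Lambda$. Extend $\chi$ to $F^m$, say $\chi(a_1,\dots,a_m)=\sum_j\gamma_ja_j$, and take $u=\sum_j\gamma_jv_j$.
\end{proof}

\begin{example}\label{ex:group}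
Let $\mathbf Z=(F;+,-,0)$ be the group of order $p$. The members of $\mathbb{ISP}(\mathbf Z)$ are the additive groups of vector spaces $U$ over $F$, and $\operatorname{Hom}(U,\mathbf Z)=U^*$. Addition is a homomorphism $\mathbf Z^2\to\mathbf Z$, and Lemma~\ref{lem:eval} says that $(F;+,\mathcal T)$ yields a duality. The group $\mathbf Z$ is also finitely based: the laws of abelian groups of exponent $p$ reduce each term to a form $\sum_y\alpha_yy$ with $0\le\alpha_y<p$, and different forms define different functions.
\end{example}

To compare the two properties in general, apply the definition of duality to the algebra $\mathbf T_n\le\mathbf A^{A^n}$ of $n$-ary term functions. A homomorphism $\mathbf T_n\to\mathbf A$ is determined by its values on the $n$ projections, and every point $a\in A^n$ gives the homomorphism $t\mapsto t(a)$. So $\operatorname{Hom}(\mathbf T_n,\mathbf A)$ is the $n$th power of the alter ego, and $e_{\mathbf T_n}(t)$ is the function $t$ itself. A duality therefore says, in particular, that the term functions of all arities are exactly the functions that preserve one fixed structure on $A$. A finite basis says that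 any two terms for the same function, in any number of variables, are proved equal from one fixed finite set of identities. Both statements control all arities by data chosen once, the first from outside and the second from inside, and in Example~\ref{ex:group} both express the same linearity. One may well guess that the first forces the second.

\begin{quote}
\textbf{Question} (McNulty, \cite{scua}). Is every finite dualizable algebra of finite signature finitely based?
\end{quote}

The answer is no.

\section{The algebra and the results}\label{sec:results}

Let $A=F^4$ with standard basis $\varepsilon_1,\dots,\varepsilon_4$, and write $a=(a^{(1)},a^{(2)},a^{(3)},a^{(4)})$ for $a\in A$. Let $\mathbf A=(A;h_1,h_2,g_1,g_2,0)$, where $0$ is the zero vector and, for $i=1,2$,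
\begin{equation}\label{eq:ops}
h_i(x,y)=\bigl(x^{(i)}+y^{(3)}\bigr)\,\varepsilon_i,\qquad g_i(x)=x^{(i)}\,\varepsilon_4 .
\end{equation}
Each coordinate has a role. Coordinate $3$ is an input: operations read it and never write to it. Coordinates $1$ and $2$ are accumulators: $h_i$ adds the input of $y$ to the $i$th accumulator of $x$ and erases everything else. Coordinate $4$ is an output: $g_i$ copies the $i$th accumulator to it, and no operation reads it. Put
\[
h_i^n(b;y_1,\dots,y_n)=h_i(\cdots h_i(h_i(b,y_1),y_2)\cdots,y_n),
\]
which for $n=0$ means $b$. For $n\ge1$ consider the identity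
\[
\sigma_n:\qquad g_1\bigl(h_1^n(0;x_1,\dots,x_n)\bigr)\approx g_2\bigl(h_2^n(0;x_1,\dots,x_n)\bigr).
\]
Both sides have the value $\bigl(x_1^{(3)}+\dots+x_n^{(3)}\bigr)\varepsilon_4$: the identity says that the two accumulators report the same sum.

\begin{theorem}\label{thm:nfb}
The algebra $\mathbf A$ is not finitely based. In fact, if $E_k$ is the set of all identities of $\mathbf A$ in at most $k$ variables, then for $n>k$ the identity $\sigma_n$ holds in $\mathbf A$ but does not follow from $E_k$.
\end{theorem}

The basic operations are linear maps over $F$, so addition is a homomorphism $\mathbf A^2\to\mathbf A$ and may be used in an alter ego.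

\begin{theorem}\label{thm:dual}
The algebra $\mathbf A$ is dualizable. The alter ego $(A;+,R_3,\mathcal T)$ yields a duality, where $R_3$ is the finite set of all nonempty subalgebras of $\mathbf A^3$.
\end{theorem}

\begin{corollary}\label{cor:answer}
For every prime $p$ there is a dualizable algebra with $p^4$ elements and five basic operations that is not finitely based. For $p=2$ it has $16$ elements.
\end{corollary}

A basis is \emph{irredundant} if none of its members follows from the others. A class of algebras is \emph{finitely axiomatizable} if it is the class of models of a finite set of first-order sentences.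

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] The finitely many identities \textup{(B1)--(B4)} of Section~\ref{sec:basis}, together with $\sigma_n$ for $n\ge1$, form a basis of $\operatorname{Eq}(\mathbf A)$. The theory $\operatorname{Eq}(\mathbf A)$ is the union of a strictly increasing chain of finitely based theories, and it has no irredundant basis.
\item[(b)] The quasivariety $\mathbb{ISP}(\mathbf A)$ is not finitely axiomatizable.
\end{enumerate}
\end{theorem}

The construction separates the two roles that addition plays in Example~\ref{ex:group}. It still commutes with the basic operations, so the alter ego may use it, and there a sum of $n$ inputs is no harder than a sum of two. But it is not a term function, and a partial sum cannot be passed from one accumulator to the other, so an identity that compares the accumulators must name every summand. Sections~\ref{sec:nfb} and~\ref{sec:dual} prove Theorems~\ref{thm:nfb} and~\ref{thm:dual}; Sections~\ref{sec:basis} and~\ref{sec:quasi} prove the two parts of Theorem~\ref{thm:more}.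

\section{No finite basis}\label{sec:nfb}

For a term $s$ let $s^{(c)}$ be the $c$th coordinate of its term function. It is a linear form in the coordinate functions $x^{(1)},\dots,x^{(4)}$ of the variables $x$, and these coordinate functions are linearly independent. The \emph{root} of a nonvariable term is its outermost operation symbol.

\begin{lemma}\label{lem:coords}
Let $s$ be a term.
\begin{enumerate}
\item[(a)] If $s$ is not a variable, then $s^{(3)}=0$.
\item[(b)] For $i=1,2$, the form $s^{(i)}$ is $\sum_y\alpha_yy^{(3)}$ or $x^{(i)}+\sum_y\alpha_yy^{(3)}$, where $\alpha_y\in F$ and $x$ and the $y$ are variables of $s$.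
\item[(c)] If $s$ is not a variable and $s^{(4)}\ne0$, then $s=g_i(s')$ for some $i$ and $s'$, and $s^{(4)}=s'^{(i)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Parts (a) and (c) are read off from \eqref{eq:ops}. For (b) use induction. A variable $x$ gives $x^{(i)}$. A term $h_i(s',t)$ gives $s'^{(i)}+t^{(3)}$, and by (a) the form $t^{(3)}$ is $0$ or $y^{(3)}$ for a variable $y$. Every other term has $i$th coordinate $0$.
\end{proof}

By (a), the function $x+y$, whose third coordinate is $x^{(3)}+y^{(3)}$, is indeed not a term function.

We use Birkhoff's completeness theorem for equational logic. A \emph{substitution} $\theta$ assigns a term to each variable and extends to all terms. A \emph{replacement} by $\Gamma$ replaces one occurrence of a subterm $\theta(l)$ by $\theta(r)$, where $l\approx r$ or $r\approx l$ is in $\Gamma$. The theorem states that $\Gamma\vdash s\approx t$ if and only if a finite sequence of replacements by $\Gamma$ leads from $s$ to $t$.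

\begin{example}\label{ex:two}
Try to derive $\sigma_2$, that is, $g_1(h_1(h_1(0,x),y))\approx g_2(h_2(h_2(0,x),y))$, from identities in one variable. The root must change from $g_1$ to $g_2$, and only a replacement of the whole term can change it. So some step uses an identity $g_1(l')\approx g_2(r')$ in one variable $w$. By Lemma~\ref{lem:coords}(b), $l'^{(1)}=\beta w^{(1)}+\alpha w^{(3)}$ and $r'^{(2)}=\beta'w^{(2)}+\alpha'w^{(3)}$; these forms are equal, so $\beta=\beta'=0$. Thus $w$ is read only as an input. Substituting a term for $w$ turns $\alpha w^{(3)}$ into $0$ or into $\alpha z^{(3)}$ for one variable $z$, never into $x^{(3)}+y^{(3)}$. The natural shortcut, hiding the partial sum $h_1(0,x)$ in a variable, is blocked twice: in the accumulator position the other side cannot read it, and in the input position it counts as $0$.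
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:nfb}]
Let $n>k$ and let $t_n$ be the left side of $\sigma_n$. Let $\Delta$ be the set of terms $t$ with root $g_1$ such that $t\approx t_n$ holds in $\mathbf A$. Then $t_n\in\Delta$, and the right side of $\sigma_n$ is not in $\Delta$, since its root is $g_2$. By Birkhoff's theorem it suffices to show that $\Delta$ is closed under replacements by $E_k$.

Let $t\in\Delta$ and let $t'$ arise from $t$ by replacing $\theta(l)$ with $\theta(r)$. As $E_k$ is symmetric, $l\approx r$ is in $E_k$. The replacement does not change the term function, so only the root of $t'$ is in question. If a proper subterm is replaced, the root is still $g_1$. So let $t=\theta(l)$ and $t'=\theta(r)$.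

Suppose one of $l,r$ is a variable $x$. Then $l^{(3)}=r^{(3)}=x^{(3)}\neq0$, so both are variables by Lemma~\ref{lem:coords}(a), and both equal $x$. Hence $t'=t$.

Suppose neither is a variable. Then $l$ has the root of $t$, so $l=g_1(l')$, and $r$ has the root of $t'$. Since $t'^{(4)}=t_n^{(4)}\ne0$, this root is $g_1$ or $g_2$ by Lemma~\ref{lem:coords}(c). Assume it is $g_2$, say $r=g_2(r')$. Then $l'^{(1)}=r'^{(2)}$. By Lemma~\ref{lem:coords}(b) the form $r'^{(2)}$ contains no first coordinate of a variable, so
\[
l'^{(1)}=\sum_{x\in J}\alpha_xx^{(3)},
\]
where $J$ is the set of variables of $l'$ and $|J|\le k$. Substituting, $\theta(l')^{(1)}=\sum_{x\in J}\alpha_x\,\theta(x)^{(3)}$. By Lemma~\ref{lem:coords}(a) each $\theta(x)^{(3)}$ is $0$ or $y^{(3)}$ for a single variable $y$, so $\theta(l')^{(1)}$ involves at most $k$ variables. On the other hand $t=g_1(\theta(l'))$, so $\theta(l')^{(1)}=t^{(4)}=x_1^{(3)}+\dots+x_n^{(3)}$ involves $n>k$ variables. This contradiction shows that the root of $t'$ is $g_1$, and $t'\in\Delta$.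

Thus $E_k\not\vdash\sigma_n$. A finite basis would be contained in some $E_k$, and $\sigma_{k+1}$ would follow from it.
\end{proof}

\begin{remark}\label{rem:input}
The proof rests on the fact that no operation writes to the input. If the operation $f(x)=x^{(1)}\varepsilon_3$ is added to $\mathbf A$, then the identities
\[
g_1(x)\approx g_2(h_2(0,f(x))),\quad h_2\bigl(0,f(h_1(x,y))\bigr)\approx h_2\bigl(h_2(0,f(x)),y\bigr),\quad h_2(0,f(0))\approx0
\]
hold, and they prove every $\sigma_n$: apply the first to the left side of $\sigma_n$, then the second $n$ times, then the third.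
\end{remark}

\section{The duality}\label{sec:dual}

\subsection*{One free generator}

The shape of the proof is visible for $\mathbf B=\mathbf T_1$, where the claim is that a map $\varphi\colon A\to A$ preserving $+$ and $R_3$ is a unary term function. By Lemma~\ref{lem:coords}, every unary term function is $x$ or one of
\begin{equation}\label{eq:unary}
\bigl(\beta x^{(i)}+\alpha x^{(3)}\bigr)\varepsilon_i,\qquad \bigl(\beta x^{(i)}+\alpha x^{(3)}\bigr)\varepsilon_4\qquad(i\in\{1,2\},\ \beta\in\{0,1\},\ \alpha\in F),
\end{equation}
and each of these is given by a term $h_i^m(h_i(w,0);x,\dots,x)$ with $w\in\{0,x\}$, or by $g_i$ of such a term. Preserving $+$ makes $\varphi$ linear, which leaves every $4\times4$ matrix; addition alone does not yield a duality. Preserving $R_3$ implies that on any three points of $A$ the map $\varphi$ agrees with some term function, because the triples $(t(a),t(a'),t(a''))$ with $t\in\mathbf T_1$ form a subalgebra of $\mathbf A^3$ that contains $(a,a',a'')$. Two typical linear maps fail this test as follows.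

The map $\varphi(x)=x^{(4)}\varepsilon_4$ is nonzero at $\varepsilon_4$, where all functions \eqref{eq:unary} vanish. So the only term function that can agree with $\varphi$ at $\varepsilon_4$ is $x$, and $x$ disagrees with $\varphi$ at $\varepsilon_1$. The map $\varphi(x)=(x^{(1)}+x^{(2)})\varepsilon_4$ sends both $\varepsilon_1$ and $\varepsilon_2$ to $\varepsilon_4$, while each function \eqref{eq:unary} vanishes at one of these points and $x$ fixes them. In neither case did the input coordinate matter: the coefficient $\alpha$ in \eqref{eq:unary} is arbitrary, so it needs no test. After the inputs are ignored, the forms in \eqref{eq:unary} are $0$, $x^{(1)}$, $x^{(2)}$, and being a basis vector or zero can be tested with two points. For general $\mathbf B$ we need a substitute for the space of linear forms in $x^{(1)},\dots,x^{(4)}$.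

\subsection*{The linear hull}

Fix $\mathbf B\in\mathbb{ISP}(\mathbf A)$ and let $X=\operatorname{Hom}(\mathbf B,\mathbf A)$. A map $B\to A$ is a choice of four scalars for each $b\in B$, and by \eqref{eq:ops} it is a homomorphism exactly when these scalars satisfy certain linear equations. So $X$ is a dual space. Let $U$ be the vector space over $F$ generated by symbols $b^{(c)}$ ($b\in B$, $1\le c\le4$) subject to the following relations, for $i=1,2$ and $a,b\in B$:
\begin{enumerate}
\item[(U1)] $0^{(c)}=0$ for all $c$;
\item[(U2)] $h_i(a,b)^{(i)}=a^{(i)}+b^{(3)}$, and $h_i(a,b)^{(c)}=0$ for $c\ne i$;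
\item[(U3)] $g_i(a)^{(4)}=a^{(i)}$, and $g_i(a)^{(c)}=0$ for $c\ne4$.
\end{enumerate}
We write $b^{(c)}$ also for the image of the symbol in $U$, and put $\iota(b)=(b^{(1)},\dots,b^{(4)})\in U^4$. For $\lambda\in U^*$ and $u=(u^{(1)},\dots,u^{(4)})\in U^4$ let $\lambda(u)=(\lambda(u^{(1)}),\dots,\lambda(u^{(4)}))\in A$, and define $f_\lambda\colon B\to A$ by $f_\lambda(b)=\lambda(\iota(b))$.

A functional on $U$ is an assignment of scalars to the symbols that satisfies (U1)--(U3), and these relations are the coordinates of the equations $f(0)=0$, $f(h_i(a,b))=h_i(f(a),f(b))$ and $f(g_i(a))=g_i(f(a))$. Hence $\lambda\mapsto f_\lambda$ is a bijection $U^*\to X$. It is additive, and it is continuous because $f_\lambda(b)$ depends on four values of $\lambda$.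

Say that $b\in B$ \emph{matches $u\in U^4$ on $\lambda$} if $\lambda(\iota(b))=\lambda(u)$.

\begin{proposition}\label{prop:local}
Let $u\in U^4$. Suppose that for all $\lambda,\mu,\nu\in U^*$ some $b\in B$ matches $u$ on each of $\lambda,\mu,\nu$. Then $u\in\iota(B)$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:dual} from Proposition~\ref{prop:local}]
Let $\varphi\colon X\to A$ be continuous and preserve $+$ and $R_3$. For each $c$ the map $\lambda\mapsto\varphi(f_\lambda)^{(c)}$ is continuous and additive, so Lemma~\ref{lem:eval} gives $u\in U^4$ with $\varphi(f_\lambda)=\lambda(u)$ for all $\lambda$. Given $\lambda,\mu,\nu$, the set $r=\{(f_\lambda(b),f_\mu(b),f_\nu(b)):b\in B\}$ is the image of a homomorphism $\mathbf B\to\mathbf A^3$, so $r\in R_3$, and $(f_\lambda,f_\mu,f_\nu)$ is in $r$ pointwise. Hence $(\lambda(u),\mu(u),\nu(u))\in r$, which says that some $b$ matches $u$ on $\lambda,\mu,\nu$. By Proposition~\ref{prop:local}, $u=\iota(b)$ for some $b\in B$. Then $\varphi(f_\lambda)=\lambda(\iota(b))=f_\lambda(b)$ for all $\lambda$, so $\varphi=e_{\mathbf B}(b)$.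
\end{proof}

\subsection*{The structure of the hull}

The difficulty in Proposition~\ref{prop:local} is that the matching element $b$ depends on the three functionals, and $\iota(B)$ is not a subspace. We need to know how $\iota(B)$ lies in $U^4$. In the example, the generator $x$ was singled out by its output coordinate, which no relation constrains. The same holds for each element that is not a value of an operation. Let
\[
M=\{0\}\cup h_1(B^2)\cup h_2(B^2)\cup g_1(B)\cup g_2(B),\qquad N=B\setminus M .
\]
In (U1)--(U3) a fourth coordinate occurs only for elements of $M$, so the symbols $n^{(4)}$ with $n\in N$ occur in no relation. Let $S'$ be the set of all other symbols. Then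
\[
U=W\oplus U',
\]
where $W$ has the basis $(n^{(4)})_{n\in N}$ and $U'$ is the space generated by $S'$ subject to (U1)--(U3). Let $D\subseteq U'$ be the span of all inputs $b^{(3)}$, and let $B^{(i)}=\{b^{(i)}:b\in B\}\subseteq U'$ for $i=1,2$.

\begin{lemma}\label{lem:hull}
\begin{enumerate}
\item[(a)] If $b\in M$, then $\iota(b)\in (U')^4$, $b^{(3)}=0$, at most one of $b^{(1)},b^{(2)},b^{(4)}$ is nonzero, and $b^{(4)}\in B^{(1)}\cup B^{(2)}$.
\item[(b)] $B^{(i)}+D=B^{(i)}$ for $i=1,2$.
\item[(c)] The space $U'/D$ has a basis $Q$ such that $B^{(1)}\cup B^{(2)}$ maps into $Q\cup\{0\}$.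
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All four symbols $b^{(c)}$ are in $S'$. If $b=0$, all coordinates are $0=0^{(1)}\in B^{(1)}$. If $b=h_i(a,a')$, only the $i$th coordinate can be nonzero. If $b=g_i(a)$, only the fourth can, and it equals $a^{(i)}$.

(b) We have $a^{(i)}+b^{(3)}=h_i(a,b)^{(i)}\in B^{(i)}$. Since every scalar is a sum of copies of $1$, every element of $D$ is a finite sum of elements $b^{(3)}$.

(c) The space $U'/D$ is generated by $S'$ subject to (U1)--(U3) and $b^{(3)}=0$ for all $b$. In the presence of the last relations, $h_i(a,b)^{(i)}=a^{(i)}+b^{(3)}$ may be replaced by $h_i(a,b)^{(i)}=a^{(i)}$. Now every relation equates two elements of $S'\cup\{0\}$. Let $\sim$ be the equivalence relation on $S'\cup\{0\}$ that these equations generate, and let $Y$ be the space with basis the classes other than that of $0$. Sending each symbol to its class, and the symbols equivalent to $0$ to $0$, respects the relations and defines a linear map $U'/D\to Y$. Sending each class to the common image of its members defines the inverse. So the images of the symbols not equivalent to $0$ form a basis $Q$, and every symbol of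 $S'$ maps into $Q\cup\{0\}$.
\end{proof}

Part (b) is where the long sums disappear: $B^{(i)}$ is a union of cosets of $D$, so membership in it can be decided in $U'/D$. There, by (c), two functionals suffice.

\begin{lemma}\label{lem:basis}
Let $Y$ be a vector space over $F$ with basis $Q$, let $K\subseteq Q\cup\{0\}$ and $v\in Y$. Suppose that for all $\mu,\nu\in Y^*$ some $k\in K$ satisfies $\mu(k)=\mu(v)$ and $\nu(k)=\nu(v)$. Then $v\in K$.
\end{lemma}

\begin{proof}
For $q\in Q$ let $q^*$ be the corresponding coordinate functional. If $v$ had nonzero coordinates at two basis vectors $q\ne q'$, then $\mu=q^*$, $\nu=q'^*$ would give an element of $Q\cup\{0\}$ with two nonzero coordinates, which does not exist. If $v=\alpha q$ with $\alpha\ne0$, then $\mu=\nu=q^*$ gives $k\in K$ with $q^*(k)=\alpha\ne0$; so $k=q$, $\alpha=1$ and $v=k$. If $v=0$, let $\mu=\nu$ be the functional with value $1$ on all of $Q$; then $\mu(k)=0$ forces $k=0=v$.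
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
We distinguish cases by whether $u^{(4)}$ involves one of the unconstrained outputs.

\emph{Case 1: $u^{(4)}\notin U'$.} Then for some $n_0\in N$ the coefficient of $n_0^{(4)}$ in the $W$-component of $u^{(4)}$ is nonzero. Let $\lambda_0\in U^*$ have value $1$ at $n_0^{(4)}$ and vanish at the other $n^{(4)}$ and on $U'$. Then $\lambda_0(u^{(4)})\ne0$, while $\lambda_0(b^{(4)})=0$ for every $b\ne n_0$. So $n_0$ is the only element that can match $u$ on $\lambda_0$. For any $\mu\in U^*$ some element matches $u$ on $\lambda_0$ and $\mu$, so $n_0$ matches $u$ on $\mu$. Functionals separate the points of $U$, so $u=\iota(n_0)$.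

\emph{Case 2: $u^{(4)}\in U'$.} We spend one functional to exclude $N$. Let $\omega\in U^*$ have value $1$ at every $n^{(4)}$ ($n\in N$) and vanish on $U'$. If $b$ matches $u$ on $\omega$, then $\omega(b^{(4)})=\omega(u^{(4)})=0$, so $b\in M$. Therefore:
\begin{equation}\label{eq:two}
\text{for all }\lambda,\mu\in U^*\text{ some }b\in M\text{ matches }u\text{ on }\lambda\text{ and }\mu.
\end{equation}
The first three properties in Lemma~\ref{lem:hull}(a) now pass to $u$. If $\lambda$ vanishes on $U'$, then $\lambda(u)=\lambda(\iota(b))=0$ for a matching $b\in M$; hence $u\in(U')^4$. For every $\lambda$ we get $\lambda(u^{(3)})=\lambda(b^{(3)})=0$; hence $u^{(3)}=0$. If $u^{(c)}\ne0\ne u^{(d)}$ with $c\neq d$, choose $\lambda,\mu$ with $\lambda(u^{(c)})\ne0$ and $\mu(u^{(d)})\ne0$; the element $b\in M$ given by \eqref{eq:two} has $b^{(c)}\ne0\ne b^{(d)}$, which is impossible. So $u$ has at most one nonzero coordinate, and it is not the third.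

If $u=0$, then $u=\iota(0)$. Otherwise let $u^{(c)}$ be the nonzero coordinate, and put $P=B^{(c)}$ if $c\in\{1,2\}$ and $P=B^{(1)}\cup B^{(2)}$ if $c=4$. In each case $b^{(c)}\in P$ for all $b\in M$, by Lemma~\ref{lem:hull}(a) when $c=4$. Let $K$ be the image of $P$ in $U'/D$; it lies in $Q\cup\{0\}$ by Lemma~\ref{lem:hull}(c). A functional on $U'/D$ lifts to a functional on $U$ that vanishes on $D$ and on $W$. So \eqref{eq:two} shows that any two functionals on $U'/D$ agree on $u^{(c)}+D$ and on $b^{(c)}+D\in K$ for a suitable $b\in M$. By Lemma~\ref{lem:basis}, $u^{(c)}+D\in K$, so $u^{(c)}\in P+D$, and $P+D=P$ by Lemma~\ref{lem:hull}(b). Thus $u^{(c)}=a^{(i)}$ for some $a\in B$ and $i\in\{1,2\}$, with $i=c$ if $c\ne4$.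

If $c=i$, then $h_i(a,0)^{(i)}=a^{(i)}+0^{(3)}=u^{(i)}$ and the other coordinates of $h_i(a,0)$ are $0$, so $u=\iota(h_i(a,0))$. If $c=4$, then $g_i(a)^{(4)}=a^{(i)}=u^{(4)}$ and the other coordinates of $g_i(a)$ are $0$, so $u=\iota(g_i(a))$.
\end{proof}

\begin{remark}\label{rem:dual}
That $p$ is prime was used in Lemma~\ref{lem:eval} and Lemma~\ref{lem:hull}(b), to pass from sums to linear combinations, and wherever a functional was chosen. The assumption $\mathbf B\in\mathbb{ISP}(\mathbf A)$ is needed only for $e_{\mathbf B}$ to be injective. Listing $+$ in the alter ego is a convenience: its graph $\{(a,a',a+a')\}$ is a subalgebra of $\mathbf A^3$, and a map that preserves this relation preserves $+$.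
\end{remark}

\section{A basis for the identities}\label{sec:basis}

We now show that the identities $\sigma_n$ are the only obstruction to a finite basis. Let $\mathcal B$ be the following finite set of identities, with $i,j\in\{1,2\}$.
\begin{enumerate}
\item[(B1)] $h_i(x,h_j(y,z))\approx h_i(x,0)$ and $h_i(x,g_j(y))\approx h_i(x,0)$.
\item[(B2)] $h_i(h_j(x,z),y)\approx h_i(0,y)$ for $j\ne i$, and $h_i(g_j(x),y)\approx h_i(0,y)$.
\item[(B3)] $h_i(h_i(x,y),z)\approx h_i(h_i(x,z),y)$, \ $h_i(h_i(x,0),y)\approx h_i(x,y)$, \ $h_i^p(x;y,\dots,y)\approx h_i(x,0)$ and $h_i(0,0)\approx0$.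
\item[(B4)] $g_i(h_i(x,0))\approx g_i(x)$, \ $g_i(0)\approx0$, \ $g_i(h_j(x,y))\approx0$ for $j\ne i$, and $g_i(g_j(x))\approx0$.
\end{enumerate}
They hold in $\mathbf A$. Both sides of (B1) equal $x^{(i)}\varepsilon_i$, because values of operations have input $0$. Both sides of (B2) equal $y^{(3)}\varepsilon_i$. The sides of the four identities in (B3) equal $(x^{(i)}+y^{(3)}+z^{(3)})\varepsilon_i$, $(x^{(i)}+y^{(3)})\varepsilon_i$, $x^{(i)}\varepsilon_i$ and $0$. In (B4) the first has both sides $x^{(i)}\varepsilon_4$, and in the others the argument of $g_i$ has $i$th coordinate $0$. Each member of $\mathcal B$ has at most three variables.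

Lemma~\ref{lem:coords} suggests one standard term for each linear form. Let $w$ be $0$ or a variable, and let $\alpha$ be a function from the variables to $\{0,\dots,p-1\}$ with finite support $\operatorname{supp}\alpha$. Put $|\alpha|=\sum_y\alpha_y$, an integer, and
\[
S_i(w;\alpha)=h_i^{|\alpha|}\bigl(h_i(w,0);\bar y\bigr),
\]
where $\bar y$ lists each variable $y$ exactly $\alpha_y$ times, in the order $x_1,x_2,\dots$. The \emph{normal forms} are the variables, $0$, and the terms $S_i(w;\alpha)$ and $g_i(S_i(w;\alpha))$ with $(w,\alpha)\ne(0,0)$. Terms $s,t$ are \emph{$\mathcal B$-equal} if $\mathcal B\vdash s\approx t$.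

\begin{lemma}\label{lem:nf}
Every term is $\mathcal B$-equal to a normal form. A term with root $g_i$ is $\mathcal B$-equal to $0$ or to a normal form with root $g_i$.
\end{lemma}

\begin{proof}
By induction it suffices to treat $h_i(s,t)$ and $g_i(s)$ with $s,t$ normal.

Consider $h_i(s,t)$. If the root of $t$ is $h_j$ or $g_j$, then (B1) replaces $t$ by $0$; so let $t$ be $0$ or a variable. If the root of $s$ is $g_j$, or $h_j$ with $j\ne i$, then (B2) replaces $s$ by $0$; so let $s$ be $0$, a variable, or $S_i(w;\alpha)$. If $s$ is $0$ or a variable, then $h_i(s,0)=S_i(s;0)$, and for a variable $y$ the second identity of (B3) turns $h_i(s,y)$ into $h_i(h_i(s,0),y)=S_i(s;\alpha)$ with $\alpha_y=1$ and $\alpha$ zero elsewhere. Now let $s=S_i(w;\alpha)$, so that $h_i(s,t)=h_i^{|\alpha|+1}(h_i(w,0);\bar y,t)$. The first identity of (B3) swaps adjacent entries of the list $\bar y,t$, so the list may be permuted. An entry $0$ can be moved to the front and deleted, by the instance $h_i(h_i(w,0),0)\approx h_i(w,0)$ of the second identity. If $t$ is a variable $y$, move it next to the other copies of $y$. If there are now $p$ copies, the third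 identity replaces them by one entry $0$, which is deleted. In all cases we reach a term $S_i(w';\alpha')$. It is normal unless it is $S_i(0;0)=h_i(0,0)$, which is $\mathcal B$-equal to $0$.

Consider $g_i(s)$. If $s$ is a variable $x$, then $g_i(x)$ is $\mathcal B$-equal to $g_i(h_i(x,0))=g_i(S_i(x;0))$. If $s=S_i(w;\alpha)$, then $g_i(s)$ is normal. If $s$ is $0$, or has root $g_j$, or root $h_j$ with $j\ne i$, then (B4) gives $0$.
\end{proof}

In $\mathbf A$ the terms $S_i(w;\alpha)$ and $g_i(S_i(w;\alpha))$ have the values $L\varepsilon_i$ and $L\varepsilon_4$, where $L=w^{(i)}+\sum_y\alpha_yy^{(3)}$ and $0^{(i)}=0$. The form $L$ determines $w$ and $\alpha$, it is nonzero if $(w,\alpha)\neq(0,0)$, and it determines $i$ if $w\ne0$. Variables are the only normal forms with nonzero third coordinate. Hence distinct normal forms define distinct functions, with the sole exception of the two sides of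
\[
\delta_\alpha:\qquad g_1(S_1(0;\alpha))\approx g_2(S_2(0;\alpha))\qquad(\alpha\ne0).
\]
For $p=2$ each $\alpha$ is the indicator function of its support, and modulo $\mathcal B$ the identity $\delta_\alpha$ is a renaming of $\sigma_{|\alpha|}$. For $p=3$ a coefficient $2$ can occur; it is produced from $\sigma_m$ by identifying two variables, and it is undone by identifying two variables of coefficient $2$, since $2+2=1$ in $\mathbb F_3$. The next lemma does this in general.

\begin{lemma}\label{lem:delta}
\begin{enumerate}
\item[(a)] Every identity of $\mathbf A$ either follows from $\mathcal B$ or is equivalent modulo $\mathcal B$ to some $\delta_\alpha$. If it has at most $k$ variables, then $|\operatorname{supp}\alpha|\le k$.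
\item[(b)] $\mathcal B\cup\{\sigma_{|\alpha|}\}\vdash\delta_\alpha$ for every $\alpha\neq0$.
\item[(c)] If $m\ge1$ and $|\operatorname{supp}\beta|\ge m(p-1)^2$, then $\mathcal B\cup\{\delta_\beta\}\vdash\sigma_m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $s\approx t$ hold in $\mathbf A$, and let $s',t'$ be normal forms $\mathcal B$-equal to $s,t$. They define the same function. If $s'=t'$, then $\mathcal B\vdash s\approx t$. Otherwise $s'$ and $t'$ are the two sides of some $\delta_\alpha$, and each of $s\approx t$ and $\delta_\alpha$ follows from the other together with $\mathcal B$. The function defined by $s$ depends on every variable in $\operatorname{supp}\alpha$, so these variables occur in $s$.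

(b) Substitute the list $\bar y$ for $x_1,\dots,x_{|\alpha|}$ in $\sigma_{|\alpha|}$, and replace the innermost $0$ on the two sides by $h_1(0,0)$ and $h_2(0,0)$.

(c) On its support $\beta$ takes at most $p-1$ values, so some value $\gamma\in\{1,\dots,p-1\}$ is taken on at least $m(p-1)$ variables. Let $r\in\{1,\dots,p-1\}$ satisfy $r\gamma\equiv1\pmod p$. Choose $m$ disjoint groups of $r$ such variables. Let $\theta$ send the variables of the $j$th group to $x_j$ and all other variables to $0$. For $i=1,2$ the term $\theta(g_i(S_i(0;\beta)))$ has root $g_i$ and value $\sum_{j\le m}r\gamma\,x_j^{(3)}\varepsilon_4=\sum_{j\le m}x_j^{(3)}\varepsilon_4$. The side of $\sigma_m$ with root $g_i$ has the same value. The only normal form with root $g_i$ and this nonzero value is $g_i(S_i(0;\chi))$, where $\chi$ is the indicator function of $\{x_1,\dots,x_m\}$. By Lemma~\ref{lem:nf} both terms are $\mathcal B$-equal to it. So $\sigma_m$ follows from $\mathcal B$ and the instance of $\delta_\beta$ under $\theta$.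
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(a)}]
By Lemma~\ref{lem:delta}(a) and (b), $\mathcal B\cup\{\sigma_n:n\ge1\}$ is a basis.

\emph{The chain.} For $k\ge3$ let $\Theta_k$ be the set of identities that follow from $E_k$, and let $\Phi_k$ be the finite set consisting of $\mathcal B$ and the $\delta_\alpha$ with $\emptyset\ne\operatorname{supp}\alpha\subseteq\{x_1,\dots,x_k\}$. Then $\Phi_k\subseteq E_k$. Conversely, any $\delta_\alpha$ with $|\operatorname{supp}\alpha|\le k$ is obtained from a member of $\Phi_k$ by renaming variables and permuting the lists $\bar y$ with (B3). So $\Phi_k\vdash E_k$ by Lemma~\ref{lem:delta}(a), and $\Phi_k$ is a finite basis of $\Theta_k$. The theories $\Theta_3\subseteq\Theta_4\subseteq\cdots$ have union $\operatorname{Eq}(\mathbf A)$, and $\sigma_{k+1}\in\Theta_{k+1}\setminus\Theta_k$ by Theorem~\ref{thm:nfb}.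

\emph{No irredundant basis.} The reason is that a basis must contain identities of unbounded width, and a wide one implies the narrow ones. Let $\Gamma$ be a basis. Derivations are finite, so there is a finite $\Gamma_0\subseteq\Gamma$ with $\Gamma_0\vdash\mathcal B$. If some $\gamma\in\Gamma\setminus\Gamma_0$ follows from $\mathcal B$, then it follows from $\Gamma_0\subseteq\Gamma\setminus\{\gamma\}$, and $\Gamma$ is redundant. Otherwise each $\gamma\in\Gamma\setminus\Gamma_0$ is equivalent modulo $\mathcal B$ to some $\delta_{\alpha(\gamma)}$. If the numbers $|\operatorname{supp}\alpha(\gamma)|$ were bounded by some $k\ge3$, then $\Gamma_0\cup\Phi_k$ would be a finite basis of $\operatorname{Eq}(\mathbf A)$, against Theorem~\ref{thm:nfb}. So they are unbounded. Fix $\gamma\in\Gamma\setminus\Gamma_0$, put $m=|\alpha(\gamma)|$, and pick $\gamma'\in\Gamma\setminus\Gamma_0$ with $\gamma'\ne\gamma$ and $|\operatorname{supp}\alpha(\gamma')|\ge m(p-1)^2$. From $\Gamma_0\cup\{\gamma'\}$ there follow, in turn, $\delta_{\alpha(\gamma')}$, then $\sigma_m$ by Lemma~\ref{lem:delta}(c), then $\delta_{\alpha(\gamma)}$ by Lemma~\ref{lem:delta}(b), and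 then $\gamma$. So $\gamma$ follows from $\Gamma\setminus\{\gamma\}$.
\end{proof}

\begin{remark}\label{rem:one}
The second accumulator is needed for Theorem~\ref{thm:nfb}. For terms in $h_1,g_1,0$ the proof of Lemma~\ref{lem:nf} uses only the members of $\mathcal B$ in these symbols, and distinct normal forms in these symbols define distinct functions. So the reduct $(A;h_1,g_1,0)$ is finitely based.
\end{remark}

\section{The quasivariety}\label{sec:quasi}

A \emph{quasi-identity} is an implication $s_1\approx t_1\wedge\dots\wedge s_m\approx t_m\Rightarrow s\approx t$ with $m\ge0$, read with all variables universally quantified. Quasi-identities pass to subalgebras and products. For finite $\mathbf A$ the class $\mathbb{ISP}(\mathbf A)$ is a quasivariety: it is the class of all models of the quasi-identities true in $\mathbf A$. To recall why, let $\mathbf B$ be such a model and $b\ne b'$ in $B$. For each finite set $\Phi$ of entries of the operation tables of $\mathbf B$, the maps $f\colon B\to A$ that respect $\Phi$ and have $f(b)\ne f(b')$ form a closed subset of $A^B$. It is nonempty, for otherwise $\mathbf A$ would satisfy the quasi-identity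 with premises $\Phi$ and conclusion $b\approx b'$ (elements of $B$ read as variables), which fails in $\mathbf B$. These closed sets are directed downward, so by compactness of $A^B$ they share a point, which is a homomorphism separating $b$ and $b'$.

The identities $\sigma_n$ do not prove Theorem~\ref{thm:more}(b). The quasi-identity
\[
g_1(x)\approx g_2(x')\ \Rightarrow\ g_1(h_1(x,y))\approx g_2(h_2(x',y))
\]
holds in $\mathbf A$, since its premise says $x^{(1)}=x'^{(2)}$, and together with $g_1(0)\approx g_2(0)$ it yields all $\sigma_n$ by induction on $n$. We need another family. In $\mathbf A$ the map $x\mapsto h_1(x,y)$ translates the first accumulator by $y^{(3)}$, whatever its content. So a list of inputs that leaves one content unchanged leaves the content $0$ unchanged: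
\[
\kappa_n:\qquad h_1^n(x;y_1,\dots,y_n)\approx h_1(x,0)\ \Rightarrow\ h_1^n(0;y_1,\dots,y_n)\approx0 .
\]
Indeed, in $\mathbf A$ the premise and the conclusion both say $\sum_jy_j^{(3)}=0$. We build an algebra with $n$ independent inputs and one extra orbit of accumulator contents on which the sum of all $n$ inputs acts trivially. The defect can be seen only by using all $n$ inputs.

Let $n\ge2$, let $V=F^n$ with basis $d_1,\dots,d_n$, let $d=d_1+\dots+d_n$ and $\overline V=V/Fd$, and write $\bar v$ for the image of $v\in V$ in $\overline V$. The algebra $\mathbf B_n$ has the pairwise distinct elements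
\[
0;\qquad z_1,\dots,z_n;\qquad [v]_1,\ [v]_2,\ [v]_4\ \ (0\ne v\in V);\qquad \langle w\rangle_1,\ \langle w\rangle_4\ \ (w\in\overline V).
\]
The $z_i$ are the inputs, and the subscript of a bracket names the coordinate that the element will occupy. Put $[0]_1=[0]_2=[0]_4=0$, and define $\zeta\colon B_n\to V$ by $\zeta(z_i)=d_i$ and $\zeta(y)=0$ for all other $y$. For $v\in V$, $w\in\overline V$, $y\in B_n$ and $i=1,2$ let
\begin{gather*}
h_i([v]_i,y)=[v+\zeta(y)]_i,\qquad h_1(\langle w\rangle_1,y)=\langle w+\overline{\zeta(y)}\rangle_1,\\
g_i([v]_i)=[v]_4,\qquad g_1(\langle w\rangle_1)=\langle w\rangle_4,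
\end{gather*}
and let $h_i(x,y)=[\zeta(y)]_i$ and $g_i(x)=0$ for all $x$ not covered by these formulas. For $p=n=2$, the extra orbit is $\{\langle0\rangle_1,\langle\bar d_1\rangle_1\}$; the inputs $z_1$ and $z_2$ both swap its two elements, although $h_1(0,z_1)=[d_1]_1$ and $h_1(0,z_2)=[d_2]_1$ are different.

\begin{lemma}\label{lem:Bn}
The algebra $\mathbf B_n$ is not in $\mathbb{ISP}(\mathbf A)$, but every subalgebra of $\mathbf B_n$ generated by at most $n-1$ elements is.
\end{lemma}

\begin{proof}
The quasi-identity $\kappa_n$ fails in $\mathbf B_n$ at $x=\langle0\rangle_1$, $y_j=z_j$: we have $h_1^n(\langle0\rangle_1;z_1,\dots,z_n)=\langle\bar d\rangle_1=\langle0\rangle_1=h_1(\langle0\rangle_1,0)$, while $h_1^n(0;z_1,\dots,z_n)=[d]_1\ne0$. So $\mathbf B_n\notin\mathbb{ISP}(\mathbf A)$.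

No $z_i$ is a value of an operation. Hence $C_j=B_n\setminus\{z_j\}$ is a subalgebra $\mathbf C_j$, and a subalgebra contains $z_j$ only if $z_j$ is among its generators. A subalgebra with at most $n-1$ generators is therefore contained in some $\mathbf C_j$, and it suffices to show $\mathbf C_j\in\mathbb{ISP}(\mathbf A)$.

Without $z_j$ the inputs span $V'=\operatorname{span}\{d_i:i\ne j\}$, and $V'$ acts freely on the extra orbit: since $d$ has $j$th coordinate $1$, we have $V=V'\oplus Fd$, so $v\mapsto\bar v$ is an isomorphism $V'\to\overline V$. Let $\pi$ be its inverse. For $\lambda\in V^*$ and $\rho\in F$ put $\lambda'(w)=\lambda(\pi(w))+\rho$ for $w\in\overline V$. Then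
\begin{equation}\label{eq:shift}
\lambda'(w+\bar v)=\lambda'(w)+\lambda(v)\qquad(w\in\overline V,\ v\in V').
\end{equation}
The free constant $\rho$ records that the orbit has no preferred origin. Define $f\colon C_j\to A$ by
\[
f(z_i)=\lambda(d_i)\varepsilon_3,\qquad f([v]_c)=\lambda(v)\varepsilon_c\ \ (v\in V,\ c=1,2,4),\qquad f(\langle w\rangle_c)=\lambda'(w)\varepsilon_c\ \ (c=1,4);
\]
in particular $f(0)=0$. For every $y\in C_j$ we have $\zeta(y)\in V'$ and $f(y)^{(3)}=\lambda(\zeta(y))$. We check that $f$ is a homomorphism by cases on the first argument $x$.
\begin{itemize}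
\item $x=[v]_i$: here $f(x)^{(i)}=\lambda(v)$, so $h_i(f(x),f(y))=\lambda(v+\zeta(y))\varepsilon_i=f(h_i(x,y))$ and $g_i(f(x))=\lambda(v)\varepsilon_4=f(g_i(x))$.
\item $x=\langle w\rangle_1$ and $i=1$: here $f(x)^{(1)}=\lambda'(w)$, so by \eqref{eq:shift} $h_1(f(x),f(y))=\lambda'(w+\overline{\zeta(y)})\varepsilon_1=f(h_1(x,y))$, and $g_1(f(x))=\lambda'(w)\varepsilon_4=f(g_1(x))$.
\item All other $x$ and $i$: here $f(x)^{(i)}=0$, so $h_i(f(x),f(y))=\lambda(\zeta(y))\varepsilon_i=f([\zeta(y)]_i)$ and $g_i(f(x))=0$.
\end{itemize}

It remains to see that these homomorphisms separate points. Each nonzero element $x$ of $C_j$ has an axis $F\varepsilon_c$ that contains all its images, with $c=3$ for $z_i$ and $c$ the subscript for a bracket. Some image of $x$ is nonzero: choose $\lambda(d_i)\ne0$ for $z_i$, $\lambda(v)\ne0$ for $[v]_c$, and $\lambda=0$, $\rho=1$ for $\langle w\rangle_c$. This choice separates $x$ from $0$ and from all elements with another axis. For two elements with the same axis, separate $z_i$ from $z_{i'}$ by $\lambda(d_i-d_{i'})\ne0$, $[v]_c$ from $[v']_c$ by $\lambda(v-v')\ne0$, $\langle w\rangle_c$ from $\langle w'\rangle_c$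 by $\lambda(\pi(w)-\pi(w'))\ne0$, and $\langle w\rangle_c$ from $[v]_c$ by $\lambda=0$, $\rho=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}\textup{(b)}]
Suppose $\mathbb{ISP}(\mathbf A)$ is the class of models of a finite set of sentences, with conjunction $\tau$. Every model of the quasi-identities of $\mathbf A$ is in $\mathbb{ISP}(\mathbf A)$ and so satisfies $\tau$. By the compactness theorem of first-order logic, $\tau$ is a consequence of a finite set $\Psi$ of these quasi-identities, so every model of $\Psi$ is in $\mathbb{ISP}(\mathbf A)$. Choose $k\ge1$ so that each member of $\Psi$ has at most $k$ variables. Any assignment of elements of $\mathbf B_{k+1}$ to the variables of a member of $\Psi$ takes place in a subalgebra with at most $k$ generators, which is in $\mathbb{ISP}(\mathbf A)$ by Lemma~\ref{lem:Bn} and hence satisfies $\Psi$. So $\mathbf B_{k+1}$ is a model of $\Psi$, and $\mathbf B_{k+1}\in\mathbb{ISP}(\mathbf A)$, contrary to Lemma~\ref{lem:Bn}.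
\end{proof}

\begin{thebibliography}{1}

\bibitem{scua}
\texttt{http://ittc.ku.edu/\textasciitilde{}moore/scua/abstracts.pdf}

\end{thebibliography}
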